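\title{Skolemization Costs Arity in Existential Second-Order Logic}

\begin{abstract}
Let $\mathrm{NP}_k$ be the class of collections of finite relational structures that are definable by existential second-order formulae whose quantified predicates have arity at most $k$, and let $\mathrm{SNP}_k$ be the subclass obtained by requiring the first-order part to have the form $\forall^*\exists^*$. We prove that $\mathrm{SNP}_k\neq\mathrm{NP}_k$ for every $k\ge1$: a single first-order sentence with prefix $\forall^k\exists\forall$ is not in $\mathrm{SNP}_k$. We determine the quantifier prefixes all of whose sentences fall into $\mathrm{SNP}_k$, and we show that the separation holds over one relation of arity $k+1$, on simple graphs when $k=1$, and in the presence of arbitrary built-in relations. On suitable structures a skolemized formula becomes a disjunction of $2^{O(n^k)}$ conjunctions of polynomially many DNFs of bounded width, and the proof is a probabilistic bound on the inputs that one such conjunction can accept.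
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}

A \emph{vocabulary} is a finite set of relation symbols, each of fixed arity; there are no constant or function symbols. A \emph{database} over a vocabulary $\sigma$ is a finite $\sigma$-structure with nonempty universe, and a \emph{collection} is a class of databases over one vocabulary that is closed under isomorphism. First-order formulae may use equality. An \emph{existential second-order formula} over $\sigma$ has the form $(\exists\mathbf S)\phi$, where $\mathbf S$ is a tuple of predicate symbols not in $\sigma$ and $\phi$ is a first-order sentence over $\sigma\cup\mathbf S$. A database $\mathfrak A$ satisfies it if $(\mathfrak A,S)\models\phi$ for some interpretation $S$ of $\mathbf S$ on the universe of $\mathfrak A$. By Fagin's theorem, membership in a collection is decidable in NP if and only if the collection is defined by such a formula.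

For $k\ge1$, the class $\mathrm{NP}_k$ consists of the collections, over any vocabulary, that are defined by a formula $(\exists\mathbf S)\phi$ in which every predicate of $\mathbf S$ has arity at most $k$. It is known (Fagin) that $\mathrm{NP}_k\subsetneq\mathrm{NP}_{k+1}$ for every $k\ge1$ when the vocabulary is allowed to vary. An \emph{$\mathrm{SNP}_k$ formula}, or skolemized $\mathrm{NP}_k$ formula, is a formula
\[
\exists\mathbf S\,\forall\mathbf X\,\exists\mathbf Y\,\phi(\mathbf X,\mathbf Y)
\]
in which every predicate of $\mathbf S$ has arity at most $k$, $\mathbf X$ and $\mathbf Y$ are possibly empty tuples of first-order variables, and $\phi$ is quantifier-free over $\sigma\cup\mathbf S$. The class $\mathrm{SNP}_k$ consists of the collections defined by $\mathrm{SNP}_k$ formulae, so $\mathrm{SNP}_k\subseteq\mathrm{NP}_k$.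

On a universe of $n$ elements a predicate of arity at most $k$ is a string of at most $n^k$ bits. Formulae of both kinds therefore guess $O(n^k)$ bits of advice and then verify the guess. In $\mathrm{NP}_k$ the verifier is an arbitrary first-order sentence. In $\mathrm{SNP}_k$ it is of a restricted kind: for every tuple $\mathbf X$ it may search for a tuple $\mathbf Y$ and then inspect a bounded number of atomic facts. Three-colorability of graphs, for instance, is in $\mathrm{SNP}_1$, through
\[
\exists S_1S_2S_3\,\forall x\forall y\,\Bigl[\bigl(S_1(x)\vee S_2(x)\vee S_3(x)\bigr)\wedge\bigwedge_{i=1}^3\neg\bigl(E(x,y)\wedge S_i(x)\wedge S_i(y)\bigr)\Bigr].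
\]
The following question is posed in \cite{DDL}.

\medskip
\noindent\textbf{Problem.} \emph{Does skolemization exclude some collections from $\mathrm{NP}_k$? That is, for each $k\ge1$, is $\mathrm{SNP}_k=\mathrm{NP}_k$?}
\medskip

The shortest prefix that is not of the form $\forall^*\exists^*$ is $\exists\forall$, and it costs nothing: if $\chi$ is quantifier-free, then $\exists y\forall z\,\chi(y,z)$ is equivalent to
\[
\exists F\,\bigl[\exists y\,F(y)\ \wedge\ \forall y\forall z\,(F(y)\to\chi(y,z))\bigr]
\]
with $F$ unary, and the bracket can be written with prefix $\forall\forall\exists$. The advice $F$ names the witness $y$. For $\forall x_1\cdots\forall x_k\exists y\forall z\,\chi$ the same device has to name one witness for every $k$-tuple, and the predicate $F(x_1,\dots,x_k,y)$ has arity $k+1$. Counting suggests that this is forced: there are $n^{n^k}=2^{n^k\log n}$ ways to choose the witnesses, but only $2^{O(n^k)}$ values of the advice. Counting is not a proof, however, because the formula need not store the witnesses. It may store something else, and it may recover information from the database by its existential quantifiers. Over unary vocabularies, as we shall see, no alternation of quantifiers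 costs anything. The content of this paper is that in general the guess is right.

\subsection*{Results}

Write $\vec x=(x_1,\dots,x_k)$. Let $A$ be a relation symbol of arity $k+1$, let $E$ be a binary relation symbol, and put
\[
\Phi_k:\qquad \forall x_1\cdots\forall x_k\,\exists y\,\forall z\ \bigl(E(y,z)\to A(x_1,\dots,x_k,z)\bigr).
\]
The sentence says that for every $\vec x$ the set $\{z:A(\vec x,z)\}$ contains one of the sets $\{z:E(y,z)\}$. We identify a sentence with the collection that it defines.

\begin{theorem}\label{thm:main}
For every $k\ge1$ the collection defined by $\Phi_k$ is in $\mathrm{NP}_1\subseteq\mathrm{NP}_k$ and not in $\mathrm{SNP}_k$. Hence $\mathrm{SNP}_k\subsetneq\mathrm{NP}_k$ for all $k\ge1$.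
\end{theorem}

The second theorem sharpens this in four directions and needs three definitions. For a word $Q=Q_1\cdots Q_N\in\{\forall,\exists\}^*$, a sentence \emph{with prefix $Q$} is a sentence $Q_1u_1\cdots Q_Nu_N\,\phi$, abbreviated $Q\,\phi$, with distinct variables $u_1,\dots,u_N$ and $\phi$ quantifier-free; not all $u_i$ need occur in $\phi$. A word is a \emph{scattered subword} of $Q$ if it arises from $Q$ by deleting letters. A system of \emph{built-in relations} is a set $\beta$ of relation symbols of any arities, not in $\sigma$, together with an interpretation $\beta_n$ of these symbols on $\{0,\dots,n-1\}$ for every $n\ge1$; examples are $<$ and the graphs of $+$ and $\times$. A formula that uses symbols of $\beta$ is evaluated on $\sigma$-databases $\mathfrak A$ with universe $\{0,\dots,n-1\}$, by evaluating it in $(\mathfrak A,\beta_n)$, and it defines a collection $\mathcal C$ if it holds in exactly those such $\mathfrak A$ that belong to $\mathcal C$.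

\begin{theorem}\label{thm:more}
Let $k\ge1$.
\begin{itemize}
\item[(a)] For a word $Q\in\{\forall,\exists\}^*$ the following are equivalent: \emph{(i)} every first-order sentence with prefix $Q$, over any vocabulary, defines a collection in $\mathrm{SNP}_k$; \emph{(ii)} $Q$ does not contain $\forall^k\exists\forall$ as a scattered subword. Moreover, \emph{(ii)} implies that every formula $(\exists\mathbf S)\,Q\,\phi$ with $\phi$ quantifier-free and all predicates of $\mathbf S$ of arity at most $k$ defines a collection in $\mathrm{SNP}_k$.
\item[(b)] $\Phi_k\in\mathrm{SNP}_{k+1}\setminus\mathrm{SNP}_k$. So $\mathrm{SNP}_k\subsetneq\mathrm{SNP}_{k+1}$, witnessed by first-order collections, and no $\mathrm{SNP}_k$ contains $\mathrm{NP}_1$, or even all first-order collections.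
\item[(c)] The following sentences over one relation symbol of arity $k+1$ are not in $\mathrm{SNP}_k$:
\begin{align*}
k\ge2:&\qquad\psi_k:\ \forall\vec x\,\exists y\,\forall z\,\bigl(R(y,\dots,y,z)\to R(x_1,\dots,x_k,z)\bigr),\\
k=1:&\qquad\gamma:\ \forall x\,\exists y\,\forall z\,\bigl(y\neq x\wedge(E(z,y)\to E(z,x))\bigr).
\end{align*}
No $\mathrm{SNP}_1$ formula agrees with $\gamma$ even on simple undirected graphs, where $\gamma$ says that every vertex $x$ has another vertex $y$ with $N(y)\subseteq N(x)$. For $k=1$ arity $2$ is optimal: over unary vocabularies the $\mathrm{NP}_1$ and the $\mathrm{SNP}_1$ collections coincide.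
\item[(d)] These non-membership results remain true if the skolemized formulae may also use arbitrary fixed built-in relations of any arity.
\end{itemize}
\end{theorem}

Every first-order sentence has a prenex form, and a prefix with fewer than $k'$ universal quantifiers does not contain $\forall^{k'}\exists\forall$. So by (a) every collection in $\mathrm{NP}_k$ lies in $\mathrm{SNP}_{k'}$ for some $k'$, and by (b) this $k'$ cannot be bounded in terms of $k$.

Section~\ref{sec:upper} proves the membership statements. Section~\ref{sec:frames} reduces all non-membership statements to one criterion, Theorem~\ref{thm:criterion}, and translates skolemized formulae into families of DNFs. Section~\ref{sec:small} works out DNFs of width one by hand, Sections~\ref{sec:critical} to~\ref{sec:proof} prove the criterion, and Section~\ref{sec:rest} completes the proof of Theorem~\ref{thm:more}. Throughout, $[q]=\{1,\dots,q\}$ and $\log=\log_2$.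

\section{What skolemization achieves}\label{sec:upper}

A \emph{$\forall^*\exists^*$ sentence} is a sentence whose prefix consists of universal quantifiers followed by existential ones. We use two textbook facts.

\begin{lemma}\label{lem:closure}
Finite conjunctions and disjunctions of $\forall^*\exists^*$ sentences are equivalent, on databases, to $\forall^*\exists^*$ sentences.
\end{lemma}

\begin{proof}
Let $\forall\mathbf X_i\exists\mathbf Y_i\,\phi_i$, $i=1,2$, have disjoint variables, and let $\circ$ be $\wedge$ or $\vee$. Since universes are nonempty, a quantifier can be moved across a formula in which its variable does not occur. Moving out first $\forall\mathbf X_1$ and $\forall\mathbf X_2$, then $\exists\mathbf Y_1$ and $\exists\mathbf Y_2$, we obtain $\forall\mathbf X_1\forall\mathbf X_2\exists\mathbf Y_1\exists\mathbf Y_2\,(\phi_1\circ\phi_2)$.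
\end{proof}

\begin{lemma}[Skolem functions]\label{lem:skolem}
Let $Q'$ be a prefix with universal variables $x_1,\dots,x_p$, in this order, and existential variables $y_1,\dots,y_\ell$, and let $m_i$ be the number of universal variables before $y_i$. Let $\chi(x_1,\dots,x_p,y_1,\dots,y_\ell)$ be any formula, possibly with parameters from a finite structure with universe $U$. Then $Q'\chi$ holds in the structure if and only if there are functions $f_i:U^{m_i}\to U$ such that $\chi$ holds for all $x_1,\dots,x_p\in U$ with $y_i=f_i(x_1,\dots,x_{m_i})$, $i=1,\dots,\ell$.
\end{lemma}

\begin{proof}
We use induction on the length of $Q'$; for the empty prefix there is nothing to prove. If $Q'$ begins with $\exists y_i$, then $m_i=0$, a function $f_i$ is an element of $U$, and the induction hypothesis applies with the value of $y_i$ as a parameter. If $Q'$ begins with $\forall x_1$, then all $m_i\ge1$, and by induction $Q'\chi$ holds if and only if for every value $u$ of $x_1$ there are suitable functions $f_i^u$ of $x_2,\dots,x_{m_i}$. Such families correspond to functions $f_i(u,x_2,\dots,x_{m_i})=f_i^u(x_2,\dots,x_{m_i})$.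
\end{proof}

Only those existential variables that are followed by a universal one have to be removed from the prefix, and the graph of $f_i$ has arity $m_i+1$. This is the origin of the word $\forall^k\exists\forall$.

\begin{proposition}\label{prop:prefix}
Suppose that $Q$ does not contain $\forall^k\exists\forall$ as a scattered subword, that $\phi$ is quantifier-free, and that all predicates of the possibly empty tuple $\mathbf S$ have arity at most $k$. Then $(\exists\mathbf S)\,Q\,\phi$ is equivalent to an $\mathrm{SNP}_k$ formula.
\end{proposition}

\begin{proof}
Write $Q=Q'\exists^d$ with $Q'$ empty or ending in $\forall$. Name the variables of $Q'$ as in Lemma~\ref{lem:skolem}, and let $\vec y\,'$ be the $d$ trailing existential variables. Each $y_i$ is followed by a universal quantifier, so $m_i\ge k$ would give the subword $\forall^k\exists\forall$. Hence $m_i\le k-1$. Take new predicates $F_i$ of arity $m_i+1\le k$. We claim that $Q\,\phi$ is equivalent to $\exists F_1\cdots\exists F_\ell\,\Theta$, where $\Theta$ is the conjunction of the sentences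
\begin{gather*}
\forall x_1\cdots\forall x_{m_i}\,\exists y\ F_i(x_1,\dots,x_{m_i},y)\qquad(i=1,\dots,\ell),\\
\forall x_1\cdots\forall x_p\,\forall y_1\cdots\forall y_\ell\,\exists\vec y\,'\,\Bigl(\bigwedge_{i=1}^\ell F_i(x_1,\dots,x_{m_i},y_i)\to\phi\Bigr).
\end{gather*}
Apply Lemma~\ref{lem:skolem} to $\chi=\exists\vec y\,'\phi$. If $Q\,\phi$ holds, let $F_i$ be the graph of the function $f_i$ of the lemma. The first sentences hold. In the last one, either some $y_i$ differs from $f_i(x_1,\dots,x_{m_i})$, and then any $\vec y\,'$ will do, or all agree, and then $\chi$ provides $\vec y\,'$. Conversely, if $\Theta$ holds, the first sentences let us choose functions $f_i$ whose graphs are contained in the $F_i$. The last sentence, with $y_i=f_i(x_1,\dots,x_{m_i})$, gives $\chi$ for all $x_1,\dots,x_p$, so $Q\,\phi$ holds. By Lemma~\ref{lem:closure}, $\Theta$ is equivalent to a $\forall^*\exists^*$ sentence, and $\exists\mathbf S\,\exists F_1\cdots\exists F_\ell\,\Theta$ is the required formula.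
\end{proof}

Over unary vocabularies first-order logic can only count up to a threshold, and such counting needs no alternation.

\begin{proposition}\label{prop:unary}
If $\sigma$ is unary, every $\mathrm{NP}_1$ collection over $\sigma$ is in $\mathrm{SNP}_1$.
\end{proposition}

\begin{proof}
Let $(\exists\mathbf S)\phi$ define the collection. All symbols of $\sigma\cup\mathbf S$ have arity at most one. It suffices to show that $\phi$ is equivalent to a $\forall^*\exists^*$ sentence. Let $e\ge1$ bound the quantifier rank of $\phi$, the maximal nesting depth of its quantifiers. The \emph{type} of an element is the set of unary predicates that it satisfies, and $n_\theta(\mathfrak A)$ is the number of elements of type $\theta$ in $\mathfrak A$. The \emph{profile} of $\mathfrak A$ consists of the truth values of the nullary predicates and the numbers $\min(e,n_\theta(\mathfrak A))$. There are finitely many profiles.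

Let $\mathfrak A$ and $\mathfrak B$ have the same profile. Call tuples $\mathbf a$ from $\mathfrak A$ and $\mathbf b$ from $\mathfrak B$ of the same length $\ell\le e$ \emph{similar} if $a_i$ and $b_i$ have the same type and $a_i=a_j\iff b_i=b_j$ for all $i,j$. This is the Ehrenfeucht--Fra\"{\i}ss\'e argument: similar tuples satisfy the same atomic formulae, and for $\ell<e$ every extension of $\mathbf a$ by an element $a$ is matched by a similar extension of $\mathbf b$, and vice versa. Indeed, if $a=a_i$, take $b_i$. Otherwise let $a$ have type $\theta$, and let $m\le\ell$ be the number of distinct elements of type $\theta$ in $\mathbf a$, hence in $\mathbf b$. Then $\min(e,n_\theta(\mathfrak B))=\min(e,n_\theta(\mathfrak A))\ge m+1$, so $\mathfrak B$ has an element of type $\theta$ outside $\mathbf b$. By induction on formulae, similar tuples of length $\ell$ satisfy the same formulae of quantifier rank at most $e-\ell$. The case $\ell=0$ shows that the truth of $\phi$ depends only on the profile.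

Thus $\phi$ is equivalent to the disjunction, over the profiles for which it holds, of sentences that describe these profiles (or to $\forall u\,(u\ne u)$ if there is none). A profile is described by a conjunction of nullary atoms, negated nullary atoms, sentences ``there are at least $m$ elements of type $\theta$'', which have prefix $\exists^m$, and negations of these, which are equivalent to sentences with prefix $\forall^m$. Lemma~\ref{lem:closure} finishes the proof.
\end{proof}

\section{Frames and families of DNFs}\label{sec:frames}

\subsection*{The Boolean function behind $\forall\exists\forall$}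

To prove lower bounds we fix the universe and most of the database and let the remaining atomic facts vary freely. A sentence then becomes a Boolean function, and all sentences of Theorems~\ref{thm:main} and~\ref{thm:more} will become the same function.

Let $B$ be a finite set of $K\ge1$ \emph{blocks} and let $q\ge1$. The \emph{rows} are the elements of $\mathcal R=B\times[q]$. An \emph{input} is an element $v\in\{0,1\}^{\mathcal R\times[q]}$, that is, one $q\times q$ matrix of zeros and ones for each block; row $\rho$ of $v$ is $(v(\rho,j))_{j\in[q]}$. Define
\[
h(v)=1\iff\text{for every }b\in B\text{ there is }i\in[q]\text{ such that row }(b,i)\text{ of }v\text{ is all ones},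
\]
and $h(v)=0$ otherwise.

\begin{definition}\label{def:frame}
Let $\mathcal C$ be a collection over $\sigma$. A \emph{$(q,n,K)$-frame for $\mathcal C$} consists of a set $U$ with $|U|=n$, a set $B$ with $|B|=K$, and a $\sigma$-structure $\mathfrak A_v$ on $U$ for every input $v$, such that
\begin{itemize}
\item[(F1)] for every $P\in\sigma$ and every tuple $\mathbf a$ from $U$, the truth value of $P(\mathbf a)$ in $\mathfrak A_v$ is either independent of $v$ or equal to $v(\rho,j)$ for a coordinate $(\rho,j)$ that depends only on $P$ and $\mathbf a$;
\item[(F2)] $\mathfrak A_v\in\mathcal C$ if and only if $h(v)=1$.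
\end{itemize}
\end{definition}

\begin{theorem}[criterion]\label{thm:criterion}
Let $k\ge1$ and $c\ge1$. If for infinitely many $q$ the collection $\mathcal C$ has a $(q,n,K)$-frame with $q\le n\le q^c$ and $n^k/c\le K\le n^k$, then $\mathcal C\notin\mathrm{SNP}_k$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:criterion}]
The sentence $\Phi_k$ is first-order, so it is in $\mathrm{NP}_1$ with $\mathbf S$ empty. For the frame we want every $k$-tuple $\vec x$ to be a block. The last argument of $A(\vec x,z)$ must then address an entry of a $q\times q$ matrix, so we take $U=[q]\times[q]$ with $q\ge2$, $n=q^2$, $B=U^k$ and $K=n^k$. In $\mathfrak A_v$ let $E(y,z)$ hold if and only if $y$ and $z$ have the same first coordinate, and let $A(\vec x,(i,j))$ hold if and only if $v((\vec x,i),j)=1$. Then (F1) holds. For $y=(i,i')$ the formula $\forall z\,(E(y,z)\to A(\vec x,z))$ says that $A(\vec x,(i,j))$ holds for all $j$, that is, that row $(\vec x,i)$ is all ones. Hence $\mathfrak A_v\models\Phi_k$ if and only if $h(v)=1$, and Theorem~\ref{thm:criterion} applies with $c=2$.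
\end{proof}

\subsection*{Skolemized formulae on a frame}

A \emph{literal} is a variable $v(\rho,j)$ (positive) or its negation $\neg v(\rho,j)$ (negative); it \emph{lies in} row $\rho$. A \emph{term} is a set of literals that does not contain a variable together with its negation, and an input satisfies the term if it satisfies all its literals. The \emph{rows of a term} are the rows in which it has a literal. A \emph{DNF of width at most $w$} is a finite set $D$ of terms with at most $w$ literals each; we always take $w\ge1$. It \emph{accepts} $v$, written $D(v)=1$, if $v$ satisfies some term of $D$, and otherwise it \emph{rejects} $v$, written $D(v)=0$. A union of DNFs of width at most $w$ is again one, and it rejects $v$ if and only if each of them does. Finally, a \emph{family} $\mathcal D$ of DNFs accepts $v$ if every $D\in\mathcal D$ accepts $v$.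

\begin{lemma}\label{lem:translate}
Let $\mathcal C$ be defined by an $\mathrm{SNP}_k$ formula $\exists\mathbf S\,\forall\mathbf X\,\exists\mathbf Y\,\phi$ with $s$ predicates in $\mathbf S$, $p$ variables in $\mathbf X$, and at most $w\ge1$ atomic subformulae in $\phi$. Let a $(q,n,K)$-frame for $\mathcal C$ be given. Then there are at most $2^{sn^k}$ families $\mathcal D_S$, each consisting of at most $n^p$ DNFs of width at most $w$, such that for all inputs $v$
\begin{equation}\label{eq:star}
h(v)=1\iff\text{some }\mathcal D_S\text{ accepts }v.
\end{equation}
\end{lemma}

\begin{proof}
A predicate of arity at most $k$ has at most $2^{n^k}$ interpretations on $U$, so there are at most $2^{sn^k}$ interpretations $S$ of $\mathbf S$. Fix $S$, values $\mathbf a\in U^p$ for $\mathbf X$ and values $\mathbf a'$ for $\mathbf Y$. The truth of $\phi(\mathbf a,\mathbf a')$ in $(\mathfrak A_v,S)$ is determined by at most $w$ atoms. Equalities and $\mathbf S$-atoms do not depend on $v$, and by (F1) a $\sigma$-atom is constant or equal to one variable. So this truth value is a function of a set $V$ of at most $w$ variables, and it is computed by the DNF with one term for each satisfying assignment of $V$. Let $D_{S,\mathbf a}$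 be the union of these DNFs over all $\mathbf a'$; it accepts $v$ if and only if $(\mathfrak A_v,S)\models\exists\mathbf Y\,\phi(\mathbf a,\mathbf Y)$. Put $\mathcal D_S=\{D_{S,\mathbf a}:\mathbf a\in U^p\}$. Then $\mathcal D_S$ accepts $v$ if and only if $(\mathfrak A_v,S)\models\forall\mathbf X\exists\mathbf Y\,\phi$, and \eqref{eq:star} follows from (F2).
\end{proof}

\subsection*{The hard inputs}

We test \eqref{eq:star} on inputs that lie as close as possible to the boundary between $h=0$ and $h=1$. For $g:\mathcal R\to[q]$ let $v_g$ be the input with
\[
v_g(\rho,j)=0\iff j=g(\rho),
\]
which has exactly one zero in every row. For a set $\tau$ of rows and an input $v$, let $v^\tau$ arise from $v$ by changing all rows in $\tau$ to all ones. A partial function $\alpha$ from $B$ to $[q]$ is identified with the set of rows $\{(b,\alpha(b))\}$, and $|\alpha|$ is its size. A block outside the domain of $\alpha$ has a zero in every row of $v_g^\alpha$, and a block in the domain has a row of ones, so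
\begin{equation}\label{eq:total}
h(v_g^\alpha)=1\iff\alpha\text{ is total.}
\end{equation}
Call a family $\mathcal D$ \emph{sound} if for every $g$ and every non-total $\alpha$ some $D\in\mathcal D$ rejects $v_g^\alpha$. By \eqref{eq:star} and \eqref{eq:total}, every family $\mathcal D_S$ is sound, and for every $g$ and every total $f:B\to[q]$ some $\mathcal D_S$ accepts $v_g^f$. From now on probabilities refer to uniformly random and independent $g:\mathcal R\to[q]$ and $f:B\to[q]$; in particular the values of $g$ on the rows are independent and uniform in $[q]$. We have to show that a sound family of polynomially many DNFs of bounded width accepts $v_g^f$ with probability less than $2^{-sn^k}$.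

\section{Width one}\label{sec:small}

A DNF of width one that rejects some input does not contain the empty term, so it is a disjunction of literals, a \emph{clause}. For a clause $D$ let $W(D)$ be the set of rows in which $D$ has a positive literal. Two facts carry the argument.
\begin{itemize}
\item[(A)] $\Pr[D(v_g)=0]\le q^{-|W(D)|}$. For if $v(\rho,j)$ is a literal of $D$, rejection forces $g(\rho)=j$: the clause must have guessed the position of the zero in each row of $W(D)$.
\item[(B)] If $D(v_g)=0$ and $D(v_g^\tau)=1$, then $\tau$ meets $W(D)$. For the passage from $v_g$ to $v_g^\tau$ only turns zeros in rows of $\tau$ into ones, so a literal that becomes true is positive and lies in a row of $\tau$.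
\end{itemize}

\subsection*{One block}

Let $K=1$, so that $f$ is a single row and the only non-total $\alpha$ is $\emptyset$. Let $\mathcal D$ be a sound family of at most $M$ DNFs of width one, and let $t\ge1$. By (A), the probability that some $D\in\mathcal D$ with $|W(D)|\ge t$ rejects $v_g$ is at most $Mq^{-t}$. For any other $g$, soundness gives a clause $D$ with $D(v_g)=0$ and $|W(D)|<t$, and by (B) the family can accept $v_g^f$ only if the row $f$ is in $W(D)$. Therefore
\begin{equation}\label{eq:oneblock}
\Pr[\mathcal D\text{ accepts }v_g^f]\le Mq^{-t}+t/q .
\end{equation}
If $M\le q^{d}$ for an integer $d$, the choice $t=d+1$ gives the bound $(d+2)/q$, so at least $q/(d+2)$ families are needed in \eqref{eq:star}. The advice has to carry about $\log q$ bits, as many as it takes to name the row.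

Both summands in \eqref{eq:oneblock} correspond to real strategies. The family of the $q$ clauses $v(\rho,j)$, $j\in[q]$, for a fixed row $\rho$, is sound and accepts $v_g^f$ exactly when $f=\rho$: here the advice names $f$. On the other hand, fix $g_0$ and take the clause $\bigvee_\rho v(\rho,g_0(\rho))$ together with the clauses $v(\rho,j)$ for all $\rho$ and all $j\ne g_0(\rho)$. An accepted input has ones at all positions off $g_0$ and at some position $(\rho,g_0(\rho))$, so it has a row of ones. The family is thus sound, and it accepts $v_{g_0}^f$ for every $f$: here the advice names $g$ and says nothing about $f$.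

\subsection*{Many blocks}

With $K$ blocks one wants to repeat the step. A clause that rejects $v_g$ leads to a row of $f$; setting this row to ones gives an input $v_g^\alpha$ that is still rejected by some clause, which leads to a further row, and so on. After $r$ rows of $f$ have been found, $f$ is confined to a set of probability $q^{-r}$, and the number of ways in which the search can branch has to be small against $q^r$. Three difficulties arise.

First, the exceptional $g$ must have probability below $2^{-sn^k}$, and because advice that names $g$ is possible we cannot simply ignore them. In \eqref{eq:oneblock} this asks for $t$ of order $n^k/\log q$, and then picking one row out of $t$ candidates costs $\log t$ bits, more than the $\log q$ bits that are gained. The remedy is to amortize. We bound the \emph{total} number of candidate rows met in $r$ steps by a constant multiple of $r$, with $r$ of order $n^k/\log n$, and we spend one bit on each candidate row, saying whether it belongs to $f$. This costs $O(r)$ bits and gains $r\log q$ bits.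

Second, to bound that total by (A), the clauses of all steps have to be merged into one clause that rejects $v_g$, whereas the later clauses reject inputs $v_g^\alpha$. We restrict them by substituting ones for the rows of $\alpha$. The merged clause depends on $g$, but only through $r$ rows and $r$ members of $\mathcal D$, which is a choice among $n^{O(r)}$ possibilities and is paid for by a union bound.

Third, (A) and (B) have to be extended to larger width. We begin with this.

\section{Critical sets}\label{sec:critical}

\begin{definition}\label{def:critical}
Let $D$ be a DNF of width at most $w$ with $D(v_g)=0$. A nonempty set $\tau$ of rows is \emph{critical for $(D,g)$} if there is a term $T\in D$ such that $v_g^\tau$ satisfies $T$ and every row of $\tau$ is a row of $T$. Let $\nu_D(g)$ be the maximum number of pairwise disjoint critical sets.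
\end{definition}

A critical set has at most $w$ rows, and all literals of $T$ in rows of $\tau$ are positive, because $v_g^\tau$ is all ones there. If $D\subseteq D'$ and $D'(v_g)=0$, then sets critical for $(D,g)$ are critical for $(D',g)$. For a clause the critical sets are the sets $\{\rho\}$ with $\rho\in W(D)$, so $\nu_D(g)=|W(D)|$. The analogue of (B) is immediate.

\begin{lemma}\label{lem:B}
Let $D(v_g)=0$, let $\tau'$ be a set of rows, and let $T\in D$ be satisfied by $v_g^{\tau'}$. Then the set $\tau$ of rows of $T$ that belong to $\tau'$ is critical for $(D,g)$.
\end{lemma}

\begin{proof}
The inputs $v_g^\tau$ and $v_g^{\tau'}$ agree on the rows of $T$, so $v_g^\tau$ satisfies $T$. Since $v_g$ does not, $\tau\ne\emptyset$.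
\end{proof}

In the analogue of (A) we count disjoint critical sets, since overlapping ones may all come from a single unlikely event. For example, if $D$ consists of the terms $\{v(\rho,1),v(\rho',1)\}$ for a fixed $\rho$ and all $\rho'\ne\rho$, then the event $g(\rho)=1$ alone makes $D$ reject, and all sets $\{\rho,\rho'\}$ are critical.

\begin{lemma}\label{lem:A}
Let $D$ be a DNF of width at most $w$, let $q\ge w$, and let $t\ge1$ be an integer. Then
\[
\Pr\bigl[D(v_g)=0\text{ and }\nu_D(g)\ge t\bigr]\le(w/q)^{t/(w2^w)} .
\]
\end{lemma}

The new feature is that critical sets depend on $g$. We reveal $g$ row by row and wait for moments at which a term is about to be satisfied: the revealed rows satisfy it and its remaining literals are positive. Such a term is then falsified with probability at most $w/q$. Whether we see such a moment depends on the order of revelation.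

\begin{example}\label{ex:order}
Let $\rho,\rho_1,\dots,\rho_q$ be distinct rows and $D=\{T_1,\dots,T_q\}$ with $T_j=\{\neg v(\rho,j),v(\rho_j,1)\}$. Then $D(v_g)=0$ if and only if $g(\rho_{g(\rho)})=1$, an event of probability $1/q$, and in this case the only critical set is $\{\rho_{g(\rho)}\}$. If $\rho$ is revealed first, the term $T_{g(\rho)}$ is about to be satisfied and we see the unlikely event happen. If $\rho$ is revealed last, then until the end every term has an unrevealed negative literal, and we see nothing. The order is right for a critical set $\tau$ with term $T$ if the rows of $T$ outside $\tau$ come first. A random order is right with probability at least $2^{-w}$, whatever $\tau$ and $T$ are.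
\end{example}

\begin{proof}[Proof of Lemma~\ref{lem:A}]
Fix an enumeration of $D$ and a linear order $\pi$ of $\mathcal R$. We explore $g$ in stages; to \emph{query} a row $\rho$ is to learn $g(\rho)$. At the beginning of a stage call $T\in D$ \emph{active} if
\begin{itemize}
\item all its literals in queried rows are satisfied by $v_g$,
\item it has at least one literal in an unqueried row, and
\item all its literals in unqueried rows are positive.
\end{itemize}
If there is an active term, take the first one and query all its unqueried rows; this is a \emph{group query}, and it queries at most $w$ rows. Otherwise query the $\pi$-least unqueried row. Continue until all rows are queried, and let $G_\pi(g)$ be the number of group queries.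

\medskip
\noindent\emph{Claim 1. For every $\pi$, $\ \mathbb E_g\bigl[\mathbf 1_{D(v_g)=0}\,(q/w)^{G_\pi(g)}\bigr]\le1$.}

Consider a group query for $T$, and for each newly queried row $\rho$ let $Z_\rho$ be the set of $j$ with $v(\rho,j)\in T$. The query \emph{kills} $T$ if $g(\rho)\in Z_\rho$ for some newly queried $\rho$. If it does not, all literals of $T$ in the new rows are true, those in older rows are true because $T$ is active, and $v_g$ satisfies $T$. So if $D(v_g)=0$, every group query kills its term.

The \emph{history} after $\ell$ stages is the list of rows queried so far with their values. It determines the next query. The functions $g$ that produce a given history are exactly those with the listed values on the listed rows, so given the history the values of $g$ on unqueried rows are independent and uniform. A group query therefore kills with conditional probability at most $\sum_\rho|Z_\rho|/q\le w/q$. Let $Y_\ell=(q/w)^{G}$ if the first $\ell$ stages contain $G$ group queries and all of them kill, and $Y_\ell=0$ otherwise; after the last stage $Y_\ell$ stays constant. A non-group query leaves $Y$ unchanged, and a group query multiplies it by $q/w$ with conditional probability at most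 $w/q$ and by $0$ otherwise. Hence $\mathbb E\,Y_{\ell+1}\le\mathbb E\,Y_\ell\le\dots\le Y_0=1$. There are at most $|\mathcal R|$ stages, and $Y_{|\mathcal R|}=(q/w)^{G_\pi(g)}$ whenever $D(v_g)=0$. This proves Claim~1.

\medskip
Now fix $g$ with $D(v_g)=0$ and $\nu_D(g)\ge t$, pairwise disjoint critical sets $\tau_1,\dots,\tau_t$, and corresponding terms $T_1,\dots,T_t$. Say that $\pi$ is \emph{right for $i$} if all rows of $T_i$ outside $\tau_i$ precede all rows of $\tau_i$ in $\pi$.

\medskip
\noindent\emph{Claim 2. $G_\pi(g)\ge\frac1w\,\#\{i:\pi\text{ is right for }i\}$.}

Let $\pi$ be right for $i$, and consider the first stage at which a row of $\tau_i$ is queried. Suppose it is a non-group query, of $\rho\in\tau_i$. Then $\rho$ is the $\pi$-least unqueried row, so all rows of $T_i$ outside $\tau_i$ have been queried, and no row of $\tau_i$ has. The literals of $T_i$ outside $\tau_i$ are satisfied by $v_g$, because $v_g^{\tau_i}$ satisfies $T_i$ and agrees with $v_g$ there. The literals of $T_i$ in $\tau_i$ are positive, and there is at least one. So $T_i$ is active, and the stage would be a group query. This contradiction shows that the stage is a group query, for $T_i$ or for another term, and that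 it queries a row of $\tau_i$. A group query queries at most $w$ rows and the $\tau_i$ are disjoint, so one group query arises in this way from at most $w$ indices $i$. This proves Claim~2.

\medskip
Let $\pi$ be uniformly random. If $T_i$ has $a$ rows outside $\tau_i$ and $b$ rows in $\tau_i$, then $a+b\le w$, and $\pi$ is right for $i$ with probability $1/\binom{a+b}{b}\ge2^{-w}$. By Claim~2, $\mathbb E_\pi G_\pi(g)\ge t/(w2^w)$. The function $x\mapsto(q/w)^x$ is nondecreasing, as $q\ge w$, and convex, so by Jensen's inequality
\[
(q/w)^{t/(w2^w)}\le(q/w)^{\mathbb E_\pi G_\pi(g)}\le\mathbb E_\pi\,(q/w)^{G_\pi(g)}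
\]
for every $g$ with $D(v_g)=0$ and $\nu_D(g)\ge t$. Averaging over $g$, exchanging the two finite averages and using Claim~1, we get
\[
(q/w)^{t/(w2^w)}\Pr\bigl[D(v_g)=0,\ \nu_D(g)\ge t\bigr]\le\mathbb E_\pi\,\mathbb E_g\bigl[\mathbf 1_{D(v_g)=0}\,(q/w)^{G_\pi(g)}\bigr]\le1.\qedhere
\]
\end{proof}

\section{A sound family accepts few inputs}\label{sec:sound}

For a DNF $D$ and a set $\alpha$ of rows, the \emph{restriction} $D|\alpha$ arises from $D$ by deleting every term that has a negative literal in a row of $\alpha$ and removing from the other terms all literals in rows of $\alpha$. The input $v^\alpha$ satisfies a term if and only if the term has no negative literal in the rows of $\alpha$ and $v$ satisfies its literals outside these rows. Hence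
\begin{equation}\label{eq:restrict}
(D|\alpha)(v)=D(v^\alpha)\quad\text{for all }v .
\end{equation}
The width does not increase, and no term of $D|\alpha$ has a literal in a row of $\alpha$.

\begin{proposition}\label{prop:sound}
Let $|B|=K$, $q\ge w$, and let $\mathcal D$ be a sound family of at most $M$ DNFs of width at most $w$. Then for all integers $1\le r\le K$ and $t\ge1$,
\[
\Pr[\mathcal D\text{ accepts }v_g^f]\le\bigl(2(Kq+1)M\bigr)^r(w/q)^{t/(w2^w)}+2^{wt}q^{-r}.
\]
\end{proposition}

\begin{proof}
As in \eqref{eq:oneblock}, the first summand bounds the exceptional $g$, and the second bounds the fraction of accepted $f$ for every other $g$.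

\medskip
\noindent\emph{Bad $g$.} A \emph{scheme} is a sequence $(\alpha_0,D_0),\dots,(\alpha_{m-1},D_{m-1})$ with $m\ge1$, where $\alpha_0\subsetneq\dots\subsetneq\alpha_{m-1}$ are partial functions of size less than $r$ and $D_0,\dots,D_{m-1}\in\mathcal D$. Its DNF is
\[
\Delta=D_0|\alpha_0\cup\dots\cup D_{m-1}|\alpha_{m-1},
\]
of width at most $w$. Call $g$ \emph{bad} if some scheme has $\Delta(v_g)=0$ and $\nu_\Delta(g)\ge t$, and \emph{good} otherwise.

To count schemes, list the rows of $\alpha_0$, then those of $\alpha_1\setminus\alpha_0$, and so on, and fill up with blanks to length $r-1$. Each $\alpha_\ell$ is the initial segment of length $|\alpha_\ell|$ of this list. So the chain is determined by the list, for which there are at most $(Kq+1)^{r-1}$ possibilities, and the set of sizes $|\alpha_\ell|$, a subset of $\{0,\dots,r-1\}$ with $m\le r$ elements. A sound family is nonempty, so $M\ge1$, and there are at most $M^m\le M^r$ choices of the $D_\ell$. Altogether there are at most $(2(Kq+1)M)^r$ schemes. Schemes are defined without reference to $g$, so Lemma~\ref{lem:A} and a union bound show that $\Pr[g\text{ bad}]$ is at most the first summand.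

\medskip
\noindent\emph{The run of a pair.} Fix linear orders of $\mathcal D$, of $\mathcal R$ and of the subsets of $\mathcal R$. Fix a good $g$, and let $f$ be such that $\mathcal D$ accepts $v_g^f$. We construct families $\mathcal M_\ell$ of pairwise disjoint sets of rows, their unions $W_\ell=\bigcup\mathcal M_\ell$, which are the candidate rows, and $\alpha_\ell=f\cap W_\ell$, the rows of $f$ found so far. Start with $\mathcal M_0=W_0=\alpha_0=\emptyset$. As long as $|\alpha_\ell|<r$, perform step $\ell$:
\begin{itemize}
\item Since $|\alpha_\ell|<r\le K$, the partial function $\alpha_\ell$ is not total. Let $D_\ell$ be the first member of $\mathcal D$ that rejects $v_g^{\alpha_\ell}$; it exists by soundness. Put $\Delta_\ell=D_0|\alpha_0\cup\dots\cup D_\ell|\alpha_\ell$. By \eqref{eq:restrict} each part rejects $v_g$, so $\Delta_\ell(v_g)=0$.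
\item The members of $\mathcal M_\ell$ are critical for $(\Delta_{\ell-1},g)$ if $\ell\ge1$, hence for $(\Delta_\ell,g)$. Go through the sets that are critical for $(\Delta_\ell,g)$ in the fixed order and add to $\mathcal M_\ell$ each one that is disjoint from all present members. The result $\mathcal M_{\ell+1}$ consists of pairwise disjoint sets critical for $(\Delta_\ell,g)$, and every set critical for $(\Delta_\ell,g)$ meets $W_{\ell+1}$: it was added, or it met a member present at its turn.
\end{itemize}
We have $W_\ell\subseteq W_{\ell+1}$ and $\alpha_\ell\subseteq\alpha_{\ell+1}\subseteq f$.

\medskip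
\noindent\emph{Every step finds a new row of $f$.} Since $\alpha_\ell\subseteq f$, we have $(v_g^f)^{\alpha_\ell}=v_g^f$, and \eqref{eq:restrict} gives $(D_\ell|\alpha_\ell)(v_g^f)=D_\ell(v_g^f)=1$. Let $T\in D_\ell|\alpha_\ell\subseteq\Delta_\ell$ be satisfied by $v_g^f$. By Lemma~\ref{lem:B}, the set $\tau$ of rows of $T$ that belong to $f$ is critical for $(\Delta_\ell,g)$, so it contains a row $\rho\in W_{\ell+1}$. Then $\rho\in f\cap W_{\ell+1}=\alpha_{\ell+1}$, and $\rho\notin\alpha_\ell$ because $T$ has no literal in the rows of $\alpha_\ell$. Thus $\alpha_\ell\subsetneq\alpha_{\ell+1}$.

Consequently the run stops after some number $m$ of steps, $1\le m\le r$, with $|\alpha_m|\ge r$, and $(\alpha_0,D_0),\dots,(\alpha_{m-1},D_{m-1})$ is a scheme with DNF $\Delta_{m-1}$. As $g$ is good and $\Delta_{m-1}(v_g)=0$, we get $|\mathcal M_m|\le\nu_{\Delta_{m-1}}(g)<t$. Critical sets have at most $w$ rows, so $|W_m|\le wt$.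

\medskip
\noindent\emph{Counting.} Go through the rows of $W_1$, then those of $W_2\setminus W_1$, and so on up to $W_m\setminus W_{m-1}$, each set in the fixed order, and record for each row one bit that says whether it belongs to $f$. Pad the string with zeros to length $wt$. From $g$ and this string the run can be reconstructed without knowledge of $f$. Indeed, suppose that $\alpha_0,\dots,\alpha_\ell$, $D_0,\dots,D_{\ell-1}$ and $\mathcal M_\ell$ are known. If $|\alpha_\ell|\ge r$, the run is over. Otherwise $g$ and $\alpha_\ell$ determine $D_\ell$, hence $\Delta_\ell$, $\mathcal M_{\ell+1}$ and $W_{\ell+1}$, and the next $|W_{\ell+1}\setminus W_\ell|$ bits determine $\alpha_{\ell+1}$. So for the fixed good $g$ the final partial function $\alpha_m$ takes at most $2^{wt}$ values as $f$ varies. Every $f$ for which $v_g^f$ is accepted extends one of them, and a partial function of size at least $r$ is extended by a fraction at most $q^{-r}$ of all $f$. Hence $\Pr_f[\mathcal D\text{ accepts }v_g^f]\le2^{wt}q^{-r}$ for every good $g$.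
\end{proof}

\section{Proof of the criterion}\label{sec:proof}

In Proposition~\ref{prop:sound} the number of schemes is $n^{O(r)}$, so $t$ has to be a large constant multiple $\lambda r$ of $r$. The second summand is then $(2^{w\lambda}/q)^r$, which is at most $q^{-r/2}$ for large $q$. It remains to make $r\log n$ a large multiple of $n^k$.

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
Replacing $c$ by $\lceil c\rceil$ preserves the hypothesis, so let $c$ be an integer. Suppose that $\mathcal C$ is defined by an $\mathrm{SNP}_k$ formula, with parameters $s,p,w$ as in Lemma~\ref{lem:translate}. Put $\lambda=2c\,w2^w(k+p+4)$. Take a $(q,n,K)$-frame as in the hypothesis with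
\[
q\ge w^2,\qquad q\ge2^{2w\lambda},\qquad\frac{2c(s+2)}{\log q}+\frac1q\le\frac1c ,
\]
which is possible because there are frames for infinitely many $q$. Let
\[
r=\Bigl\lceil\frac{2c(sn^k+2)}{\log n}\Bigr\rceil,\qquad t=\lambda r .
\]
Since $n\ge q\geq 2$,
\[
1\le r\le\frac{2c(s+2)n^k}{\log n}+1\le n^k\Bigl(\frac{2c(s+2)}{\log q}+\frac1q\Bigr)\le\frac{n^k}c\le K .
\]
Apply Proposition~\ref{prop:sound} to one of the sound families $\mathcal D_S$ of Lemma~\ref{lem:translate}, with $M=n^p$. From $q\ge w^2$ and $n\le q^c$ we get $w/q\le q^{-1/2}\le n^{-1/(2c)}$. From $K\le n^k$, $q\le n$ and $n\ge2$ we get $2(Kq+1)n^p\le4n^{k+1+p}\le n^{k+p+3}$. As $t/(w2^w)=2c(k+p+4)r$, the first summand is at most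
\[
n^{(k+p+3)r}\,n^{-(k+p+4)r}=n^{-r}\le n^{-r/(2c)} .
\]
The second summand is $2^{w\lambda r}q^{-r}\le q^{r/2}q^{-r}\le n^{-r/(2c)}$. By the choice of $r$ we have $n^{-r/(2c)}=2^{-r\log n/(2c)}\le2^{-sn^k-2}$, and therefore
\[
\Pr[\mathcal D_S\text{ accepts }v_g^f]\le2^{-sn^k-1}\qquad\text{for every }S .
\]
There are at most $2^{sn^k}$ families, so with probability at least $1/2$ no family accepts $v_g^f$. But $h(v_g^f)=1$ for all $g$ and all total $f$ by \eqref{eq:total}, so \eqref{eq:star} says that some family always accepts. This is a contradiction.
\end{proof}

Together with the frame in Section~\ref{sec:frames}, this proves Theorem~\ref{thm:main}.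

\begin{remark}[use of the hypotheses]\label{rem:hyp}
The form $\forall^*\exists^*$ and condition (F1) give the bounded width in Lemma~\ref{lem:translate}. The bounds $K\le n^k$ and $q\le n$ only serve to bound the number of rows by a power of $n$. The bound $n\le q^c$ makes $\log q$, the gain per row, comparable to $\log n$. The bound $K\ge n^k/c$ guarantees $r\le K$, so that soundness is available for $r$ steps. It cannot be dropped: $\Phi_{k-1}$, read as $\exists y\forall z\,(E(y,z)\to A(z))$ for $k=1$, has frames with $n=q^2$ and $K=n^{k-1}$ by the construction of Section~\ref{sec:frames}, and it lies in $\mathrm{SNP}_k$ by Proposition~\ref{prop:prefix}.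
\end{remark}

\begin{remark}[predicates and functions]\label{rem:functions}
The arity of the quantified predicates enters only through the number $2^{O(n^k)}$ of their interpretations. If $k$-ary \emph{functions} could be quantified, with $2^{n^k\log n}$ possibilities each, the same choice of parameters would give $r\ge 2c\,n^k>K$, and indeed $\Phi_k$ would be expressible as $\exists f\,\forall\vec x\,\forall z\,(E(f(\vec x),z)\to A(\vec x,z))$. So the difference between $k$-ary predicates and $k$-ary Skolem functions is exactly what separates $\mathrm{SNP}_k$ from $\mathrm{NP}_k$ on $\Phi_k$.
\end{remark}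

\section{Prefixes, one relation, graphs and built-in relations}\label{sec:rest}

We prove Theorem~\ref{thm:more}. The criterion concerns a collection only on the structures of its frames, and relations that do not depend on $v$ can be added to a frame at no cost. The following consequence makes both points usable. A frame for $\mathcal C$ can be transported along a bijection $U\to\{0,\dots,n-1\}$ and stays a frame for $\mathcal C$, since $\mathcal C$ is closed under isomorphism.

\begin{corollary}\label{cor:robust}
Let $\mathcal C$ have frames as in Theorem~\ref{thm:criterion}, with universes $\{0,\dots,n-1\}$, and let $\Psi$ be an $\mathrm{SNP}_k$ formula that may use symbols from a system $\beta$ of built-in relations. Then for some structure $\mathfrak A_v$ of one of the frames, the statements $(\mathfrak A_v,\beta_n)\models\Psi$ and $\mathfrak A_v\in\mathcal C$ are not equivalent.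
\end{corollary}

\begin{proof}
Let $\beta'$ be the finite set of symbols of $\beta$ that occur in $\Psi$. Read as a formula over the vocabulary $\sigma\cup\beta'$, $\Psi$ defines a collection $\mathcal C'\in\mathrm{SNP}_k$. Expand each $\mathfrak A_v$ by the interpretations in $\beta_n$ of the symbols of $\beta'$. These do not depend on $v$, so (F1) still holds. If the two statements were always equivalent, (F2) would hold for $\mathcal C'$, the expanded structures would form frames for $\mathcal C'$ with the same parameters, and Theorem~\ref{thm:criterion} would give $\mathcal C'\notin\mathrm{SNP}_k$.
\end{proof}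

\subsection*{Parts (a) and (b)}

Proposition~\ref{prop:prefix} is the ``moreover'' statement of (a), and with $\mathbf S$ empty it gives (ii)$\Rightarrow$(i). For (i)$\Rightarrow$(ii), let $Q$ contain $\forall^k\exists\forall$ as a scattered subword. Assign the variables $x_1,\dots,x_k,y,z$ to the letters of such an occurrence and new variables to the other letters, and keep the quantifier-free part of $\Phi_k$. Quantifiers over variables that do not occur are vacuous on nonempty universes, so this sentence with prefix $Q$ is equivalent to $\Phi_k$, which is not in $\mathrm{SNP}_k$ by Theorem~\ref{thm:main}.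

The word $\forall^k\exists\forall$ is shorter than $\forall^{k+1}\exists\forall$ and so does not contain it. Hence $\Phi_k\in\mathrm{SNP}_{k+1}$ by (a), while $\Phi_k\notin\mathrm{SNP}_k$. Since $\mathrm{SNP}_k\subseteq\mathrm{SNP}_{k+1}$ by definition and $\Phi_k$ is first-order, (b) follows.

\subsection*{Part (c) for $k\ge2$}

The sentence $\psi_k$ stores the relation $E$ of $\Phi_k$ on the constant $k$-tuples, which are then lost as blocks. Let $U=[q]^2$ with $q\ge2$, $n=q^2$, and let $B$ be the set of $\vec x\in U^k$ whose entries are not all equal. Then $K=n^k-n$, and $n^k/2\le K\le n^k$ because $n^{k-1}\ge2$. In $\mathfrak A_v$ let $R(y,\dots,y,z)$ hold if and only if $y$ and $z$ have the same first coordinate, and for $\vec x\in B$ let $R(\vec x,(i,j))$ hold if and only if $v((\vec x,i),j)=1$. This defines $R$ on all tuples, and (F1) holds. For a constant tuple $\vec x$ the choice $y=x_1$ makes the implication in $\psi_k$ a tautology. For $\vec x\in B$ and $y=(i,i')$, the formula $\forall z\,(R(y,\dots,y,z)\to R(\vec x,z))$ says that row $(\vec x,i)$ is all ones. So $\mathfrak A_v\models\psi_k$ if and only if $h(v)=1$, and Theorem~\ref{thm:criterion} applies with $c=2$.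

\subsection*{Part (c) for $k=1$}

For $k=1$ every tuple is constant and the sentence $\psi_1$ is valid; this is why $\gamma$ demands $y\ne x$. In a simple graph $E$ is symmetric and irreflexive, $N(y)=\{z:E(z,y)\}$ is the neighborhood of $y$, and $\gamma$ says that every vertex $x$ \emph{dominates} some vertex $y\ne x$, meaning $N(y)\subseteq N(x)$.

The frame has a vertex $p_b$ for each block, a vertex $y_i$ for each row index and a vertex $z_{ij}$ for each matrix position, so that $p_b$ dominates $y_i$ exactly when row $(b,i)$ is all ones. Since $x$ and $y$ range over all vertices, two precautions are needed. The condition must hold automatically at the vertices other than the $p_b$, which we achieve by giving each of them a twin with the same neighborhood. And $p_b$ must not dominate another $p_{b'}$, which we achieve by private pendant vertices $t_b$.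

Let $|B|=K=q^2$ with $q\ge7$. The vertices are $p_b,t_b,t_b'$ for $b\in B$, $y_i,y_i'$ for $i\in[q]$, and $z_{ij},z_{ij}'$ for $i,j\in[q]$, so $n=5q^2+2q\le7q^2$. In $\mathfrak A_v$ join each of $y_i,y_i'$ to each of $z_{ij},z_{ij}'$ for all $i,j$; join $p_b$ to $t_b$ and $t_b'$; and join $p_b$ to $z_{ij}$ and $z_{ij}'$ if and only if $v((b,i),j)=1$. This is a simple graph, (F1) holds, and
\begin{align*}
N(p_b)&=\{t_b,t_b'\}\cup\{z_{ij},z'_{ij}:v((b,i),j)=1\},\\
N(t_b)=N(t_b')&=\{p_b\},\\
N(y_i)=N(y_i')&=\{z_{ij},z_{ij}':j\in[q]\},\\
N(z_{ij})=N(z_{ij}')&=\{y_i,y_i'\}\cup\{p_b:v((b,i),j)=1\}.
\end{align*}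
Every vertex other than the $p_b$ dominates its twin. The set $N(p_b)$ contains no vertex $p_{b'}$, no vertex $y_i$, and no vertex $t_{b'}$ with $b'\ne b$. Hence $p_b$ does not dominate $t_{b'}$ or $t'_{b'}$ for any $b'$, whose only neighbor is $p_{b'}$; it does not dominate $z_{ij}$ or $z'_{ij}$, which have the neighbor $y_i$; and it does not dominate $p_{b'}$ for $b'\ne b$, which has the neighbor $t_{b'}$. It dominates $y_i$ and $y_i'$ if and only if $v((b,i),j)=1$ for all $j$. So $\mathfrak A_v\models\gamma$ if and only if $h(v)=1$. We have $n/7\le K\le n$ and $q\le n\le7q^2\le q^3\le q^7$, so the hypothesis of Theorem~\ref{thm:criterion} holds with $k=1$ and $c=7$, and $\gamma\notin\mathrm{SNP}_1$. All structures of these frames are simple graphs, so by Corollary~\ref{cor:robust} with $\beta$ empty every $\mathrm{SNP}_1$ formula disagrees with $\gamma$ on some simple graph. The statement on unary vocabularies is Proposition~\ref{prop:unary}, together with $\mathrm{SNP}_1\subseteq\mathrm{NP}_1$.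

\subsection*{Part (d)}

The non-membership of $\Phi_k$, of the sentences with prefix $Q$ equivalent to it, of $\psi_k$ and of $\gamma$ was obtained from frames as in Theorem~\ref{thm:criterion}. Transport these frames to universes $\{0,\dots,n-1\}$; simple graphs remain simple graphs. By Corollary~\ref{cor:robust}, every $\mathrm{SNP}_k$ formula with built-in relations disagrees with the sentence in question on some structure of the frames, which in the case of $\gamma$ is a simple graph. This completes the proof of Theorem~\ref{thm:more}. \qed

\begin{thebibliography}{1}

\bibitem{DDL}
\emph{Datalog and Description Logics: Expressive Power},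
\texttt{https://www.programmazionelogica.it/\allowbreak wp-content/\allowbreak uploads/\allowbreak 1997/\allowbreak 06/\allowbreak 333\_Cadoli.pdf}.

\end{thebibliography}
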